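# Locally connected Suslinian continua over a Souslin line: grids that converge to a nonseparable arc

## Continua, Suslinian continua, rim-finiteness, Souslin lines

We work in ZFC. A space is separable if it has a countable dense subset, and $\omega=\{0,1,2,\dots\}$. The boundary of a set $U$ is $\operatorname{bd}U$.

**Definition (continuum).** A continuum is a compact connected Hausdorff space. It need not be metrizable. It is nondegenerate if it has more than one point.

Example: $[0,1]$ and $[0,1]^2$ are continua.

**Definition (ordered continuum).** An ordered continuum is a nondegenerate linearly ordered set that is compact and connected in its order topology.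

Recall the textbook criterion: a linearly ordered set with more than one point is an ordered continuum exactly when it is densely ordered and every subset has a supremum. In an ordered continuum the nondegenerate subcontinua are the nondegenerate closed intervals, every nonempty open set contains a nonempty open interval $(c,d)$ with $c<d$, and the space is locally connected because intervals are connected.

Example: $[0,1]$, and also the lexicographically ordered square $[0,1]\times[0,1]$. The latter is densely ordered. The supremum of a nonempty set $A$ is found as follows. Let $s$ be the supremum of the first coordinates. If $s$ is attained, take $(s,t)$ with $t$ the supremum of the second coordinates of the points of $A$ with first coordinate $s$; otherwise take $(s,0)$. The supremum of $\emptyset$ is $(0,0)$.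

**Definition (ccc).** A space is ccc if every family of pairwise disjoint nonempty open sets is countable.

Example: separable spaces are ccc. The lexicographic square is not, because the open sets $\{x\}\times(0,1)$, $x\in[0,1]$, are disjoint.

**Definition (Suslinian).** A continuum is Suslinian if it does not contain uncountably many pairwise disjoint nondegenerate subcontinua.

Example: $[0,1]^2$ is not Suslinian, because of its vertical segments. Every ccc ordered continuum is Suslinian, since disjoint nondegenerate closed intervals have disjoint nonempty interiors. The lexicographic square is not Suslinian: take the intervals $\{x\}\times[0,1]$.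

**Definition (rim-finite).** A space is rim-finite if it has a basis of open sets each of which has finite boundary. Equivalently, every point has arbitrarily small open neighborhoods with finite boundary.

Example: every ordered continuum is rim-finite, since an open interval has at most two boundary points. The square $[0,1]^2$ is not: the complement of a finite set $F$ in the square is connected, so if $\operatorname{bd}U=F$ is finite and $U\ne\emptyset$, then $[0,1]^2\setminus F$ cannot meet both $U$ and the complement of $\overline U$, and $U$ is dense.

**Definition (weight).** The weight of a space is the least infinite cardinal $\kappa$ such that the space has a base of size at most $\kappa$. Choosing a point in each nonempty member of a base gives a dense set of size at most the weight.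

Example: $[0,1]$ has weight $\omega$.

**Definition (Souslin line, Souslin Hypothesis).** A Souslin line is a linearly ordered continuum that is ccc and not separable. The Souslin Hypothesis, SH, says that there are no Souslin lines.

Here only non-examples can be shown: $[0,1]$ is separable, and the lexicographic square is not ccc. Whether a Souslin line exists is exactly what SH decides, and ZFC does not decide it. Both SH (Solovay–Tennenbaum 1971) and $\neg$SH (Jech 1967; Tennenbaum 1968; Jensen: $V=L\Rightarrow\neg$SH) are consistent relative to ZFC.

We use two quoted results about locally connected Suslinian continua.

* **(K1)** Locally connected Suslinian continua have weight at most $\omega_1$.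
* **(K2)** If SH holds, then every locally connected Suslinian continuum is metrizable.

We also use freely that a compact metrizable space is separable, that all its subspaces are then separable, and that a connected set meeting both $U$ and the complement of $\overline U$ meets $\operatorname{bd}U$.

## Rim-finite or containing a metrizable continuum

We can now pose the problem, which comes from "On Suslinian Continua":

> Given a locally connected Suslinian continuum $X$, is it true that $X$ is either rim-finite or contains a nondegenerate metrizable continuum?

We want an answer in ZFC, without SH or any other extra axiom. Let us try the easiest cases.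

* If $X$ is one point, it is rim-finite. If $X$ is nondegenerate and metrizable, it contains itself. So only non-metrizable $X$ matter.
* Under SH the answer is yes by (K2), for the trivial reason just given.
* If $X$ is an ordered continuum, it is rim-finite. In particular a Souslin line, if there is one, satisfies the first alternative. We shall see that a Souslin line can be chosen to contain no nondegenerate metrizable continuum, so for it the first alternative is the only one that holds.

So any counterexample has to live in a world with a Souslin line, and it must be more complicated than an ordered continuum. Here is the result.

**Theorem 1 (ZFC).** If there is a Souslin line, then there is a locally connected Suslinian continuum $X$ which is not rim-finite and contains no nondegenerate metrizable continuum.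

Since ZFC $+\neg$SH is consistent relative to ZFC, it is consistent with ZFC that the answer is no. Since ZFC $+$ SH is consistent too, the statement is independent of ZFC. In fact it is a form of SH:

**Theorem 2 (ZFC).** The following are equivalent.

1. The Souslin Hypothesis.
2. Every locally connected Suslinian continuum is rim-finite or contains a nondegenerate metrizable continuum.
3. Every separable locally connected Suslinian continuum is metrizable.

A third statement says how large the closure of the set of bad points must be when rim-finiteness fails.

**Proposition 3 (ZFC).** Let $X$ be a continuum and let $N$ be the set of points of $X$ not having arbitrarily small open neighborhoods with finite boundary. If $X$ is not rim-finite, then $\overline N$ contains a nondegenerate continuum.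

In the examples for Theorem 1 we shall find that $N=\overline N$ is a Souslin line, nowhere dense in $X$.

## A planar grid that converges to $[0,1]$

How can a Suslinian continuum fail to be rim-finite at all? Here is a metrizable example, which will be our model. In the plane put
$$H_n=[0,1]\times\{2^{-n}\},\qquad V_{n,k}=\{k2^{-n}\}\times[2^{-n-1},2^{-n}]\quad(0\le k\le 2^n),$$
and let $T$ be the union of all $H_n$, all $V_{n,k}$ ($n\in\omega$), and the bottom $[0,1]\times\{0\}$.

$T$ is compact, because above each positive height there are finitely many segments and the whole bottom is included. It is connected, because the $V_{n,0}$ link the rows $H_n$ and the bottom is in the closure of the rest.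

$T$ is locally connected. Off the bottom this is clear. At a point $(x,0)$, take a relatively open interval $I\ni x$ of $[0,1]$, small and of length $\ell$, and $m$ with $2^{-m}<\ell$, as large as we like. For $n>m$ the pieces $H_n\cap(I\times\mathbb R)$ are connected, and consecutive ones are linked by some $V_{n,k}$ with $k2^{-n}\in I$. All other vertical pieces in $I\times(0,2^{-m})$ hang on these rows, and the bottom $I\times\{0\}$ is in their closure. So $T\cap(I\times[0,2^{-m}))$ is connected.

$T$ is Suslinian. Let $D\subset T$ be a nondegenerate continuum with a point $g$ off the bottom, and let $d\in D$, $d\neq g$. If $D$ contained no nondegenerate piece of any of the segments, we could cut each of the at most four segments leaving $g$ at a point outside $D$, so close to $g$ that the open star $B$ of $g$ so cut off misses $d$. Then $D\cap B$ would be clopen in $D$, which is absurd. So $D$ contains a nondegenerate piece of one of countably many segments. Disjoint families of such $D$ are therefore countable, and disjoint subintervals of the bottom are countably many.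

$T$ is not rim-finite. If $U$ is open, $(0,0)\in U$ and $(1,0)\notin\overline U$, then for large $n$ the connected row $H_n$ meets both $U$ and the complement of $\overline U$, hence it meets $\operatorname{bd}U$. The rows are disjoint, so $\operatorname{bd}U$ is infinite.

The plan suggests itself: build such a grid with a Souslin line $L$ at the bottom, and with copies of a Souslin line as edges. The edges are easy to replace. The bottom is not.

## Labels in a nonseparable arc destroy the Hausdorff property

In $T$ each vertex lies above a point of $[0,1]$, and this point says where the vertex belongs. The first thing to try is to copy this. Take a graph $G$ with rows; row $n$ has vertices $(n,0),\dots,(n,k_n)$, $k_n\ge1$, consecutive ones joined by an edge. Give each vertex a label $\lambda(n,i)\in L$ with $\lambda(n,0)=0_L$ and $\lambda(n,k_n)=1_L$, the end points of $L$. Let a basic neighborhood of $p\in L$ in $G\sqcup L$ consist of an open interval $I\ni p$ of $L$ together with the open stars (vertex plus open incident edges) of all vertices of level at least some $N$ with label in $I$.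

This fails whenever $L$ is not separable. The set of labels is countable, so it misses some nonempty open interval $(c,d)$ with $c<d$. All labels lie in $[0_L,c]\cup[d,1_L]$. For each $n$ let $i_n$ be the largest $i$ with $\lambda(n,i)\le c$; then $i_n<k_n$ and $\lambda(n,i_n+1)\ge d$. By compactness, the sequence of pairs $(\lambda(n,i_n),\lambda(n,i_n+1))$ has a cluster point $(p,q)\in[0_L,c]\times[d,1_L]$. Given neighborhoods of $p$ and of $q$ as above, there are arbitrarily large $n$ such that the first contains the star of $(n,i_n)$ and the second contains the star of $(n,i_n+1)$. These stars share an open edge. So $p\ne q$ have no disjoint neighborhoods.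

The obstruction is plain: the labels take only countably many values, and a nonseparable $L$ has a gap that they never see.

## Walls and eventual order

The way out is to give up labels on vertices. Instead, we give each cut point $e$ from a dense set $E\subset L$ its own *wall*: a function $\varphi_e:\omega\to\omega$, where $\varphi_e(n)$ tells at which position of row $n$ the cut $e$ is placed. Row $n$ has the vertices $(n,0),\dots,(n,n)$. A vertex $(n,i)$ counts as lying between $u$ and $v$ if $\varphi_u(n)<i<\varphi_v(n)$. The walls need to be in the right order only *eventually*. A single vertex then says nothing about $L$; only the behavior along infinitely many levels does, and a countable graph has enough room for uncountably many walls.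

Two requirements emerge.

First, a wall must separate its two sides in the graph. With vertical edges from $(n,i)$ to $(n+1,i)$ this means that the wall must not jump: if $\varphi(m)=2$ and $\varphi(m+1)=0$, the vertical edge from $(m,1)$ to $(m+1,1)$ goes from the left of the wall to its right. So we ask $|\varphi(n+1)-\varphi(n)|\le1$.

Second, between two walls there must be more and more vertices, so we ask $\varphi_{e'}(n)-\varphi_e(n)\to\infty$ whenever $e<e'$.

Straight walls do not suffice. Suppose $\varphi_e(n)=\lfloor x_en\rfloor$ with $x_e\in[0,1]$. For $e<e'$ the second requirement says exactly $x_e<x_{e'}$, so $e\mapsto x_e$ is strictly increasing. For each pair of rationals $r<s$ for which some $x_e$ lies in $(r,s)$, pick one such $e$; this gives a countable $Q\subset E$. If $e<f<e'$ in $E$, take rationals $r,s$ with $x_e<r<x_f<s<x_{e'}$; the $e$ picked for $(r,s)$ lies strictly between $e$ and $e'$. As $E$ is dense in $L$, so is $Q$, and $L$ is separable, a contradiction. We therefore need walls whose differences grow at many rates, and we construct them by a recursion of length $\omega_1$. Each stage of that recursion has to fill a countable gap, and this is always possible (Lemma 5). That $E$ can have size at most $\omega_1$ is where (K1) comes in.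

## A Souslin line with no separable interval

This section improves the Souslin line, so that none of its subcontinua is metrizable.

**Lemma 4.** If there is a Souslin line, there is a ccc ordered continuum $L$, each nondegenerate closed interval of which is non-separable. It has a dense subset $E$ with $|E|\le\omega_1$ containing both end points $0_L,1_L$.

*Proof.* Let $K$ be a Souslin line. We collapse its separable intervals. For $x,y\in K$ put $x\sim y$ if the closed interval between $x$ and $y$ is separable.

**Step 1: $\sim$ is an equivalence relation with convex classes.** A closed subinterval $[a,b]$ of a separable interval is separable: a countable dense set of the large interval meets the open set $(a,b)$ in a dense subset of $(a,b)$, and we add $a,b$. If $x\sim y\sim z$, the interval between $x$ and $z$ lies in the union of the intervals between $x,y$ and between $y,z$. This union is a separable closed interval. So $\sim$ is transitive. If $x<z<y$ and $x\sim y$, then $[x,z]$ is separable, so $x\sim z$.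

**Step 2: each class is a separable closed interval.** Let $C$ be a class, $c=\sup C$, and suppose $c\notin C$. Then $C$ has no maximum. If $C$ had uncountable cofinality, there would be a strictly increasing sequence $(x_\xi)_{\xi<\omega_1}$ in $C$, and the intervals $(x_\xi,x_{\xi+1})$ would be uncountably many disjoint nonempty open sets. So there are $x_0<x_1<\cdots$ cofinal in $C$, and $[x_0,c]=\bigcup_n[x_0,x_n]\cup\{c\}$ is separable. Hence $c\sim x_0$ and $c\in C$, a contradiction. So $\max C$ exists; by symmetry $\min C$ exists. Thus $C=[\min C,\max C]$, which is separable because $\min C\sim\max C$.

**Step 3: the quotient $L=K/{\sim}$, with the induced order, is an ordered continuum.** It has more than one point, since $K$ is one closed interval and is not separable. It is densely ordered: if $C<D$, then $(\max C,\min D)\ne\emptyset$, and the class of any point in it is strictly between $C$ and $D$. It is complete: for nonempty $\mathcal A\subset L$ let $s=\sup\bigcup\mathcal A$ in $K$. Each $A\in\mathcal A$ has $\max A\le s$, so $A\le[s]$. If $D$ is an upper bound of $\mathcal A$, then $s\le\max D$, so $[s]\le D$. The supremum of $\emptyset$ is the class of $\min K$.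

**Step 4: $L$ is ccc.** It suffices to consider disjoint nonempty open intervals $(C,D)$ of $L$. To each we assign the nonempty open set $(\max C,\min D)$ of $K$. A point $z$ of this set has its class in $(C,D)$, so the assigned sets are disjoint, and there are countably many.

**Step 5: no nondegenerate closed interval of $L$ is separable.** Suppose $C<D$ and $Q$ is a countable dense subset of $[C,D]$. The nondegenerate classes have disjoint nonempty interiors in $K$, so there are countably many. Let $P\subset K$ be the union of countable dense subsets of all nondegenerate classes and of all members of $Q$; $P$ is countable. Let $I$ be a nonempty open interval of $K$ inside $[\min C,\max D]$. If $I$ lies in one class, that class is nondegenerate, and $P\cap I\neq\emptyset$. Otherwise there are $x<y$ in $I$ with $x\not\sim y$. Then $([x],[y])$ is a nonempty open interval inside $[C,D]$ and contains some $q\in Q$. The class $q$ lies between $x$ and $y$, hence in $I$, and $P$ meets $q$. So $P\cap I\ne\emptyset$ in all cases. It follows that $[\min C,\max D]$ is separable, so $\min C\sim\max D$ and $C=D$, a contradiction.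

**Step 6: the dense set.** $L$ is locally connected, and it is Suslinian because it is a ccc ordered continuum. By (K1) its weight is at most $\omega_1$, so it has a dense set of size at most $\omega_1$. Add the two end points. $\square$

## Slowly varying functions and a chain of length $\omega_1$

This section builds the walls.

**Definition.** $\mathcal F$ is the set of $\varphi:\omega\to\omega$ with $\varphi(n)\le n$ and $|\varphi(n+1)-\varphi(n)|\le1$ for all $n$. We write $\varphi\ll\psi$ if $\psi(n)-\varphi(n)\to\infty$.

This is a strict partial order. Example: $0\ll\lfloor\sqrt n\rfloor\ll\lfloor n/2\rfloor\ll n$, all in $\mathcal F$. A set is a $\ll$-chain if any two distinct members are comparable.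

A useful observation: a pointwise maximum or minimum, if attained at each $n$, of integer functions with increments at most $1$ in absolute value again has this property. Indeed, if $f=\max_kf_k$ and $f(n+1)=f_k(n+1)$, then $f(n+1)\le f_k(n)+1\le f(n)+1$; exchanging $n$ and $n+1$ gives the other inequality, and minima are treated in the same way.

**Lemma 5.** Let $A,B\subset\mathcal F$ be countable nonempty $\ll$-chains with $a\ll b$ for all $a\in A$, $b\in B$. Then there is $\psi\in\mathcal F$ with $a\ll\psi\ll b$ for all $a\in A$, $b\in B$.

*Proof.* The three cases below are exhaustive.

**Case 1: $A$ has a maximum $a$ and $B$ has a minimum $b$.** Take the middle, $\psi=\lfloor(a+b)/2\rfloor$. Since $a+b$ changes by at most $2$ in each step, $\psi$ changes by at most $1$; also $0\le\psi(n)\le n$. The differences $\psi-a=\lfloor(b-a)/2\rfloor$ and $b-\psi=\lceil(b-a)/2\rceil$ tend to infinity. By transitivity $\psi$ is as required for all members of $A$ and $B$.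

**Case 2: $A$ has no maximum.** We take the supremum of the members of a cofinal sequence, each lowered by a constant so that the supremum stays below $B$. Choose $a_0\ll a_1\ll\cdots$ cofinal in $A$ and enumerate $B=\{b_j:j\in\omega\}$, repetitions allowed. Each $b_j-a_k$ tends to infinity, so it is bounded below, and there is $t_k\in\omega$ with
$$b_j(n)-a_k(n)+t_k\ge k\qquad\text{for all }n\text{ and all }j\le k.\tag{1}$$
Put $\psi(n)=\max\{0,\sup_k(a_k(n)-t_k)\}$.

*$\psi\in\mathcal F$.* By (1) with $j=0$, $a_k(n)-t_k\le b_0(n)-k$. So the supremum is attained, and $0\le\psi(n)\le b_0(n)\le n$. The increments are at most $1$ by the observation above.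

*$a\ll\psi$ for $a\in A$.* Since $\psi-a_k\ge(a_{k+1}-a_k)-t_{k+1}\to\infty$, we have $a_k\ll\psi$ for all $k$, and the $a_k$ are cofinal.

*$\psi\ll b_j$.* Fix $j$ and $M\in\omega$. We have
$$b_j-\psi=\min\Bigl\{b_j,\ \min_k\,(b_j-a_k+t_k)\Bigr\}.$$
Here $b_j\ge b_j-a_0\to\infty$. By (1) the terms with $k\ge\max(j,M)$ are at least $M$ everywhere. The finitely many other terms tend to infinity. So $b_j-\psi\ge M$ from some $n$ on.

**Case 3: $A$ has a maximum $a$ and $B$ has no minimum.** This is the mirror image with a single function below. Choose $b_0\gg b_1\gg\cdots$ coinitial in $B$, and $t_k\in\omega$ with $b_k(n)-a(n)+t_k\ge k$ for all $n$. Put $\psi(n)=\min\{n,\inf_k(b_k(n)+t_k)\}$. As $b_k+t_k\ge a+k$, the infimum is attained, and $0\le a(n)\le\psi(n)\le n$; the increments are at most $1$, so $\psi\in\mathcal F$. Since $b_k-\psi\ge(b_k-b_{k+1})-t_{k+1}\to\infty$, we have $\psi\ll b_k$ for all $k$, hence $\psi\ll b$ for all $b\in B$. Finally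
$$\psi(n)-a(n)=\min\Bigl\{n-a(n),\ \min_k\,(b_k(n)-a(n)+t_k)\Bigr\}.$$
Here $n-a(n)\ge b_0(n)-a(n)\to\infty$, the terms with $k\ge M$ are at least $M$, and the finitely many others tend to infinity. So $a\ll\psi$, and then $a'\ll\psi$ for all $a'\in A$. $\square$

**Lemma 6.** Let $E$ be a linear order with $|E|\le\omega_1$, with minimum $0_L$ and maximum $1_L\ne0_L$. There are $\varphi_e\in\mathcal F$ $(e\in E)$ with $\varphi_{0_L}(n)=0$, $\varphi_{1_L}(n)=n$, and $e<e'\Rightarrow\varphi_e\ll\varphi_{e'}$.

*Proof.* Enumerate $E$ without repetition as $e_\alpha$, $\alpha<\kappa\le\omega_1$, with $e_0=0_L$, $e_1=1_L$, and start with the two prescribed functions; indeed $0\ll n$. At stage $\alpha\ge2$ let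
$$A=\{\varphi_{e_\beta}:\beta<\alpha,\ e_\beta<e_\alpha\},\qquad B=\{\varphi_{e_\beta}:\beta<\alpha,\ e_\beta>e_\alpha\}.$$
These are countable because $\alpha<\omega_1$, and nonempty because they contain $\varphi_{0_L}$ and $\varphi_{1_L}$. By the induction hypothesis they are $\ll$-chains with $a\ll b$ for all $a\in A$, $b\in B$. Let $\varphi_{e_\alpha}$ be the $\psi$ of Lemma 5. $\square$

## The space $X(L,S)$

Fix $L$ and $E$ as in Lemma 4, functions $\varphi_e$ as in Lemma 6, and any ccc ordered continuum $S$. (We shall use $S=L$ and $S=[0,1]$.)

**The graph $G$.** The vertices are $(n,i)$ with $n\in\omega$ and $0\le i\le n$; $n$ is the level. There are horizontal edges between $(n,i)$ and $(n,i+1)$ for $0\le i<n$, and vertical edges between $(n,i)$ and $(n+1,i)$ for $0\le i\le n$. Each edge is a copy of $S$ whose end points are identified with the two vertices. Every vertex is on at most four edges. A set is open in $G$ if it meets each closed edge in a relatively open set.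

Each point $g\in G$ has a neighborhood base of the following *cut neighborhoods* $B$. If $g$ is a vertex, choose a point $x_e$ inside each edge $e$ at $g$ and let $B$ be the union of the half-open intervals $[g,x_e)$. If $g$ is inside an edge, let $B=(x,x')$ be an open interval around $g$ with $x,x'$ inside that edge. These sets are open and connected, and adding the at most four cut points $x_e$ (or $x,x'$) gives a compact set. So $G$ is Hausdorff and locally connected. It is connected, since rows are connected and the edges from $(n,0)$ to $(n+1,0)$ link them. The subgraph $G_M$ spanned by the vertices of level at most $M$ is a finite union of compact pieces, so it is compact.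

The *open star* of a vertex is the vertex together with the open edges at it. It is open and connected. Two open stars of different vertices meet only if an edge joins the vertices.

**Extra walls at the two ends.** Let $E^\pm=E\cup\{-\infty,+\infty\}$ with $-\infty$ below and $+\infty$ above all of $L$, $\varphi_{-\infty}(n)=-1$, and $\varphi_{+\infty}(n)=n+1$. Then for all $u\in E^\pm$
$$|\varphi_u(n+1)-\varphi_u(n)|\le1,\qquad -1\le\varphi_u(n)\le n+1,\tag{2}$$
and if $u<v$ in $E^\pm$, then $\varphi_u(n)<\varphi_v(n)$ for all large $n$.

**Definition (admissible).** A pair $(u,v)$ from $E^\pm$ is admissible if $u<v$ and $(u,v)_L:=\{p\in L:u<p<v\}\ne\emptyset$.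

Example: $(-\infty,e)$ is admissible for $e\in E$, $e>0_L$, since $0_L$ lies in it; $(-\infty,0_L)$ is not. As $L$ is densely ordered, the only non-admissible pairs with $u<v$ are $(-\infty,0_L)$ and $(1_L,+\infty)$. For admissible $(u,v)$
$$\varphi_v(n)-\varphi_u(n)\to\infty.\tag{3}$$
This is clear for $u,v\in E$ and for $(-\infty,+\infty)$. For $u=-\infty$ and $v\in E\setminus\{0_L\}$ it follows from $\varphi_{0_L}\ll\varphi_v$; for $u\in E\setminus\{1_L\}$ and $v=+\infty$ it follows from $\varphi_u\ll\varphi_{1_L}$.

**The topology.** For admissible $(u,v)$ and $N\in\omega$ let

* $V(u,v;N)=\{(n,i):n\ge N,\ \varphi_u(n)<i<\varphi_v(n)\}$,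
* $O(u,v;N)$ be the union of the open stars of the vertices in $V(u,v;N)$,
* $W(u,v;N)=(u,v)_L\cup O(u,v;N)$.

By (2), every integer $i$ with $\varphi_u(n)<i<\varphi_v(n)$ satisfies $0\le i\le n$, so it really is the position of a vertex. By (3) each $V(u,v;N)$ is nonempty; indeed it contains vertices of every sufficiently large level.

Let $X=X(L,S)=G\sqcup L$, with base consisting of all open subsets of $G$ and all sets $W(u,v;N)$.

**Lemma 7.** This is a base of a topology. $G$ is open and dense in $X$ and carries its own topology; $L$ is closed and carries its order topology.

*Proof.* The set $W(-\infty,+\infty;0)$ contains $L$, so the sets cover $X$. Let $p\in L\cap W(u,v;N)\cap W(u',v';N')$. Put $u''=\max(u,u')$ and $v''=\min(v,v')$. Then $u''<p<v''$, so $(u'',v'')$ is admissible. For all large $n$ we have $\varphi_{u''}(n)\ge\varphi_u(n),\varphi_{u'}(n)$ and $\varphi_{v''}(n)\le\varphi_v(n),\varphi_{v'}(n)$. So for large $M$, $V(u'',v'';M)\subset V(u,v;N)\cap V(u',v';N')$, and $p\in W(u'',v'';M)\subset W(u,v;N)\cap W(u',v';N')$. For points of $G$ in an intersection there is nothing to do, because the sets $O(u,v;N)=W(u,v;N)\cap G$ are open in $G$. This also shows that $G$ is open with its own topology. The traces on $L$ are the sets $(u,v)_L$ with $u,v\in E^\pm$; as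 $E$ is dense in $L$ and contains the end points, these form a base of the order topology. Finally, $G$ is dense because every $O(u,v;N)$ is nonempty. $\square$

## $X(L,S)$ is a locally connected continuum

**Lemma 8.** $X$ is a continuum.

*Proof.*

**Step 1: $X$ is Hausdorff.** Two points of the open Hausdorff subspace $G$ are clear.

Let $p<q$ in $L$. Here the wall of a single cut point does the work. Pick $e\in E$ with $p<e<q$, and consider $W(-\infty,e;0)\ni p$ and $W(e,+\infty;0)\ni q$. Their parts in $L$ are disjoint. A vertex $(n,i)$ of the first has $i<\varphi_e(n)$, and a vertex $(n',i')$ of the second has $i'>\varphi_e(n')$, so they are different. They are not joined by an edge either. If $n=n'$, then $i<\varphi_e(n)<i'$ gives $i'-i\ge2$, so there is no horizontal edge. A vertical edge would mean $i=i'$ and $|n-n'|=1$; then by (2) $i>\varphi_e(n')\ge\varphi_e(n)-1$, so $i\ge\varphi_e(n)$, contrary to $i<\varphi_e(n)$. Hence no open star of the first set meets one of the second, and the two sets are disjoint.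

Let $p\in L$ and $g\in G$. For some $M$, $g$ is in the union of the open stars of the vertices of level at most $M$. Edges join levels that differ by at most $1$, so this open set is disjoint from $W(-\infty,+\infty;M+2)\ni p$.

**Step 2: $X$ is compact.** Let $\mathcal U$ be a cover of $X$ by basic sets. Finitely many sets $W(u,v;N)\in\mathcal U$ cover the compact set $L$. We first arrange some of them in an overlapping chain. Choose one, $W(u_1,v_1;N_1)$, containing $0_L$; then $u_1=-\infty$. If $v_1\ne+\infty$, then $v_1\in E\subset L$ lies in one of the finitely many sets, say $W(u_2,v_2;N_2)$, with $u_2<v_1<v_2$. Continue in this way. As the $v_j$ strictly increase, the process stops, and we get $W(u_j,v_j;N_j)$, $1\le j\le m$, with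
$$u_1=-\infty,\qquad v_m=+\infty,\qquad u_{j+1}<v_j\quad(1\le j<m).$$
Next we show that these sets catch all vertices of large level. Choose $M\ge\max_jN_j$ such that $\varphi_{u_{j+1}}(n)<\varphi_{v_j}(n)$ for all $n\ge M$ and $j<m$. Let $n\ge M$ and $0\le i\le n$, and let $j$ be least with $i<\varphi_{v_j}(n)$; it exists because $\varphi_{v_m}(n)=n+1$. If $j=1$, then $i>-1=\varphi_{u_1}(n)$. If $j>1$, then $i\ge\varphi_{v_{j-1}}(n)>\varphi_{u_j}(n)$. In both cases $(n,i)\in V(u_j,v_j;N_j)$.

So $\bigcup_jO(u_j,v_j;N_j)$ contains the open star of every vertex of level at least $M$. A point of $G\setminus G_M$ is a vertex of level greater than $M$ or lies in an open edge with such a vertex as an end, so it is covered. What remains of $G$ lies in the compact set $G_M$, which is covered by finitely many further members of $\mathcal U$. Together with the finitely many sets covering $L$ this is a finite subcover.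

**Step 3: $X$ is connected.** $G$ is connected and dense in $X$. $\square$

**Lemma 9.** $X$ is locally connected.

*Proof.* At points of the open set $G$ this is clear. Let $p\in L\cap W(u,v;N)$. We find a smaller connected basic neighborhood by waiting until the walls of $u$ and $v$ are far apart. By (3) take $M\ge N$ with $\varphi_v(n)-\varphi_u(n)\ge4$ for all $n\ge M$. Then $p\in W(u,v;M)\subset W(u,v;N)$, and we claim that $W(u,v;M)$ is connected.

**Step 1: each level is connected.** For $n\ge M$ the vertices of $V(u,v;M)$ of level $n$ are exactly those with $\varphi_u(n)+1\le i\le\varphi_v(n)-1$. They form a nonempty run of consecutive vertices, joined by horizontal edges, and these edges lie in $O(u,v;M)$.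

**Step 2: consecutive levels are linked.** Let $i=\varphi_u(n)+2$. By (2) and the choice of $M$,
$$\varphi_u(n+1)\le\varphi_u(n)+1<i\le\varphi_v(n)-2<\varphi_v(n)-1\le\varphi_v(n+1).$$
So both $(n,i)$ and $(n+1,i)$ are in $V(u,v;M)$, and the vertical edge between them lies in $O(u,v;M)$. Since each open star is connected and contains its vertex, $O(u,v;M)$ is connected.

**Step 3: the part in $L$.** Let $q\in(u,v)_L$. By the proof of Lemma 7, every neighborhood of $q$ contains some $W(u'',v'';M'')\subset W(u,v;M)$, and $V(u'',v'';M'')\ne\emptyset$. So $q$ is in the closure of $O(u,v;M)$. Hence $W(u,v;M)$ lies between a connected set and its closure, and it is connected. $\square$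

## Subcontinua and boundaries in $X(L,S)$

In $X$, the closure of a cut neighborhood $B$ is $B$ together with its cut points, because that set is compact and $X$ is Hausdorff. So $\operatorname{bd}B$ consists of the at most four cut points.

**Lemma 10.** A nondegenerate subcontinuum $D$ of $X$ either lies in $L$, and is then a nondegenerate closed interval of $L$, or contains a nondegenerate closed interval of some edge.

*Proof.* If $D\subset L$, then $D$ is a nondegenerate subcontinuum of an ordered continuum. Otherwise let $g\in D\cap G$, and suppose that $D$ contains no nondegenerate closed interval of an edge. Then $X\setminus D$ meets every nondegenerate interval of every edge. Pick $d\in D\setminus\{g\}$. On each edge at $g$ (or on both sides of $g$, if $g$ is inside an edge) choose a cut point not in $D$, so close to $g$ that the resulting cut neighborhood $B$ does not contain $d$. Then $\operatorname{bd}B\cap D=\emptyset$, so $D\cap B=D\cap\overline B$ is clopen in $D$. It contains $g$ and omits $d$, contradicting the connectedness of $D$. $\square$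

**Lemma 11.** $X$ is Suslinian.

*Proof.* Consider a family of pairwise disjoint nondegenerate subcontinua. Those lying in $L$ are closed intervals with disjoint nonempty interiors in the ccc space $L$, so there are countably many of them. By Lemma 10 each of the others contains a nonempty open interval of one of the countably many edges. Each edge is ccc, so each edge serves only countably many members of the family. $\square$

**Lemma 12.** Every open $U\subset X$ with $U\cap L\ne\emptyset$ and $L\not\subset\overline U$ has infinite boundary. The set $N$ of points of $X$ that do not have arbitrarily small open neighborhoods with finite boundary is equal to $L$. In particular $X$ is not rim-finite.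

*Proof.* Take $p\in U\cap L$ and $q\in L\setminus\overline U$, and basic sets with $p\in W(a,b;N_1)\subset U$ and $q\in W(c,d;N_2)\subset X\setminus\overline U$. For all large $n$ both $V(a,b;N_1)$ and $V(c,d;N_2)$ contain vertices of level $n$. Let $R_n$ be the row of level $n$, the union of its horizontal edges ($n\ge 1$). It is connected and contains all vertices of level $n$, so for large $n$ it meets both $U$ and $X\setminus\overline U$, and hence it meets $\operatorname{bd}U$. The rows are pairwise disjoint, so $\operatorname{bd}U$ is infinite.

Let $p\in L$ and choose $q\in L$, $q\ne p$. Since $X$ is Hausdorff, $p$ has an open neighborhood whose closure omits $q$. Every smaller open neighborhood $U$ of $p$ also has $q\notin\overline U$, so $\operatorname{bd}U$ is infinite. Thus $p\in N$. Points of $G$ have arbitrarily small cut neighborhoods, with at most four boundary points. So $N=L$. $\square$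

As $G$ is open and dense, $N=L$ is closed and nowhere dense in $X$.

## Edges that are copies of $L$: the counterexample

**Proof of Theorem 1.** Suppose there is a Souslin line. Let $L$ be as in Lemma 4 and take $S=L$; this is allowed, because $L$ is a ccc ordered continuum. By Lemmas 8, 9 and 11, $X=X(L,L)$ is a locally connected Suslinian continuum, and by Lemma 12 it is not rim-finite.

Let $D$ be a nondegenerate subcontinuum of $X$. By Lemma 10, $D$ contains a nondegenerate closed interval of $L$ or of an edge, and an edge is a copy of $L$. By Lemma 4 this interval is not separable. Subspaces of a metrizable compact space are separable, so $D$ is not metrizable. $\blacksquare$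

Hence in every model of ZFC $+\neg$SH there is a locally connected Suslinian continuum that is neither rim-finite nor contains a nondegenerate metrizable continuum, and the answer to the problem is that ZFC does not prove the statement.

## Edges that are copies of $[0,1]$: equivalence with the Souslin Hypothesis

**Proof of Theorem 2.** *(1)$\Rightarrow$(2) and (1)$\Rightarrow$(3).* Under SH every locally connected Suslinian continuum is metrizable, by (K2). This is (3) and more. Such a continuum is either one point, hence rim-finite, or is itself a nondegenerate metrizable continuum; this is (2).

*(2)$\Rightarrow$(1).* If SH fails, then (2) fails by Theorem 1.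

*(3)$\Rightarrow$(1).* If SH fails, take $L$ as in Lemma 4 and $S=[0,1]$, which is a ccc ordered continuum. By Lemmas 8, 9 and 11, $X(L,[0,1])$ is a locally connected Suslinian continuum. It is separable: $G$ is a countable union of copies of $[0,1]$, hence separable, and $G$ is dense. It is not metrizable, since it contains the non-separable space $L$. So (3) fails. $\blacksquare$

Since both SH and $\neg$SH are consistent relative to ZFC, statements (2) and (3) are independent of ZFC.

## The closure of the set of rim-infinite points

We now prove Proposition 3, for an arbitrary continuum. The idea is that if $\overline N$ is totally disconnected, we can surround any point by an open set whose boundary avoids $\overline N$, and then repair this boundary by finitely many neighborhoods with finite boundary.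

**Proof of Proposition 3.** Let $M=\overline N$, and suppose that $M$ contains no nondegenerate continuum. We show that $X$ is rim-finite. The components of the compact space $M$ are continua, hence single points. By a textbook theorem a compact Hausdorff space whose components are points has a base of clopen sets. Let $x\in O$ with $O$ open in $X$.

**Step 1: an open set around $x$ whose boundary misses $M$.** If $x\in M$, choose $C$ clopen in $M$ with $x\in C\subset O$; if $x\notin M$, let $C=\emptyset$. The sets $C\cup\{x\}$ and $(M\setminus C)\cup(X\setminus O)$ are closed and disjoint. By normality there is an open $U\supset C\cup\{x\}$ whose closure is disjoint from the second set. Then $\overline U\subset O$. Moreover $\operatorname{bd}U$ misses $M\setminus C$, and it misses $C$ because $C\subset U$ and $U$ is open. So $\operatorname{bd}U\cap M=\emptyset$.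

**Step 2: repairing the boundary.** Each $y\in\operatorname{bd}U$ lies in $O$ and not in $N$, so it has an open neighborhood $G_y\subset O$ with finite boundary. By compactness finitely many of these, $G_1,\dots,G_k$, cover $\operatorname{bd}U$. Put $U'=U\cup G_1\cup\dots\cup G_k$; then $x\in U'\subset O$. Let $z\in\operatorname{bd}U'$. Then $z\notin U'$, and $z$ lies in $\overline U$ or in some $\overline{G_i}$. If $z\in\overline U$, then $z\in\operatorname{bd}U\subset G_1\cup\dots\cup G_k\subset U'$, which is impossible. So $z\in\overline{G_i}\setminus G_i=\operatorname{bd}G_i$ for some $i$. Hence $\operatorname{bd}U'\subset\bigcup_i\operatorname{bd}G_i$ is finite.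

As $x$ and $O$ were arbitrary, $X$ is rim-finite. $\blacksquare$

Note that the proposition speaks about $\overline N$ and not about $N$: a totally disconnected set, such as the rationals in $[0,1]$, can have a continuum as its closure.

Consequently, if a locally connected Suslinian continuum is neither rim-finite nor contains a nondegenerate metrizable continuum, then $\overline N$ contains a nondegenerate continuum, which is necessarily non-metrizable. In the example $X(L,L)$, $\overline N=N$ is exactly the Souslin line $L$, nowhere dense in $X(L,L)$.
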